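\title{Uncountable $\gamma_G$-sets under the Borel Conjecture}

\begin{abstract}
Let $G$ be a countably infinite Abelian group. A set $X$ of characters of $G$ that separates points is a $\gamma_G$-set if the coarsest topology on $G$ making the members of $X$ continuous is Fr\'echet. We show that it is consistent with ZFC that every $\gamma$-set of reals is countable while an uncountable $\gamma_G$-set exists. In the Laver model the Borel Conjecture holds, so all $\gamma$-sets are countable, and every countably infinite Abelian group $G$ has an uncountable $\gamma_G$-set. The set is built under CH and remains a $\gamma_G$-set in every extension that preserves $\omega_1$ and has the Laver property. For $G=\bigoplus_\omega\mathbb Z/2$ the construction also gives, under CH, a $\gamma_G$-set that does not have strong measure zero.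
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $\omega=\{0,1,2,\dots\}$, $\mathbb T=\mathbb R/\mathbb Z$ is the circle group, and $\|t\|$ is the distance from a representative of $t\in\mathbb T$ to the nearest integer. The function $(s,t)\mapsto\|s-t\|$ is a complete translation-invariant metric on $\mathbb T$.

\begin{definition}\label{def:gamma}
Let $X$ be a set of reals. A family $\mathcal U$ of subsets of $X$ is an \emph{$\omega$-cover} of $X$ if $X\notin\mathcal U$ and every finite subset of $X$ is contained in some member of $\mathcal U$. A family is a \emph{$\gamma$-cover} of $X$ if it is infinite and every point of $X$ belongs to all but finitely many of its members. The set $X$ is a \emph{$\gamma$-set} if every open $\omega$-cover of $X$ contains a countable subfamily that is a $\gamma$-cover of $X$.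
\end{definition}

The definition involves only the topology of $X$, and we shall also apply it to subsets of other metric spaces; without such a qualification, a $\gamma$-set is a set of reals. Countable sets are $\gamma$-sets. A finite set has no $\omega$-cover. If $X=\{u_l:l\in\omega\}$ is infinite and $\mathcal U$ is an $\omega$-cover, choose $U_n\in\mathcal U$ containing $u_0,\dots,u_n$; each point lies in $U_n$ for all large $n$, and no set occurs infinitely often among the $U_n$, since such a set would equal $X$.

Let $G$ be a countably infinite Abelian group and let $\widehat G=\operatorname{Hom}(G,\mathbb T)$ be its dual group. As a closed subspace of $\mathbb T^G$ with the product topology, $\widehat G$ is compact and metrizable. A set $X\subseteq\widehat G$ \emph{separates the points of $G$} if for every $g\in G\setminus\{0\}$ there is $x\in X$ with $x(g)\ne0$. For $a\in G$ and an integer $m>0$ put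
\[
U_a^m=\{x\in X:\|x(a)\|<1/m\},
\]
an open subset of $X$. We say that $A\subseteq G\setminus\{0\}$ \emph{clusters at $0$ for $X$} if for every integer $m>0$ and every finite $F\subseteq X$ there is $a\in A$ with $F\subseteq U_a^m$.

\begin{definition}\label{def:gammaG}
A set $X\subseteq\widehat G$ that separates the points of $G$ is a \emph{$\gamma_G$-set} if every $A\subseteq G\setminus\{0\}$ that clusters at $0$ for $X$ has an infinite subset $B$ such that for every integer $m>0$ and every $x\in X$ we have $x\in U_b^m$ for all but finitely many $b\in B$.
\end{definition}

This is a statement about convergence in $G$. Let $\tau_X$ be the coarsest topology on $G$ that makes every $x\in X$ continuous. It is a group topology, the sets $\{a:\|x(a)\|<1/m\text{ for all }x\in F\}$ with $F\subseteq X$ finite form a base at $0$, and it is Hausdorff because $X$ separates points. That $A$ clusters at $0$ means that $0$ is in the closure of $A$, and the set $B$ is the range of a sequence in $A$ converging to $0$ (Lemma~\ref{lem:seq}). Since translations are homeomorphisms, $X$ is a $\gamma_G$-set exactly when $(G,\tau_X)$ is \emph{Fr\'echet}: every point in the closure of a set is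 the limit of a sequence from that set.

Definition~\ref{def:gammaG} is also a copy of Definition~\ref{def:gamma} in which only the open sets $U_a^m$ are allowed. Accordingly, a countable set that separates points is a $\gamma_G$-set, and an uncountable $\gamma$-set of reals yields an uncountable $\gamma_G$-set for $G=\bigoplus_\omega\mathbb Z/2$ (Section~\ref{sec:compare}). The following question, posed in \cite{precompact}, asks whether uncountable $\gamma_G$-sets can exist without this source.

\medskip
\noindent\textbf{Question.} \emph{Is it consistent with ZFC that every $\gamma$-set is countable but there is an uncountable $\gamma_G$-set for some group $G$?}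
\medskip

The answer is yes. A subset $X$ of a metric space has \emph{strong measure zero} if for every sequence of reals $\varepsilon_k>0$ $(k\in\omega)$ there are sets $I_k$ of diameter less than $\varepsilon_k$ with $X\subseteq\bigcup_kI_k$. The \emph{Borel Conjecture} is the statement that every strong measure zero set of reals is countable. The \emph{Laver model} is the extension of a model of ZFC+GCH by the countable support iteration of Laver forcing of length $\omega_2$; the facts about it that we use are collected in Section~\ref{sec:laver}.

\begin{theorem}\label{thm:main}
In the Laver model over a ground model of GCH, the Borel Conjecture holds, so every $\gamma$-set is countable, and for every countably infinite Abelian group $G$ there is an uncountable $\gamma_G$-set. In particular, if ZFC is consistent, then so is ZFC together with ``every $\gamma$-set is countable'' and ``there is an uncountable $\gamma_G$-set for $G=\bigoplus_\omega\mathbb Z/2$''.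
\end{theorem}

The $\gamma_G$-sets are built in a model of CH and shown to survive in a class of extensions described by one combinatorial property.

\begin{definition}\label{def:laverprop}
Let $V\subseteq W$ be transitive models of ZFC. We say that $W$ has the \emph{Laver property over $V$} if for every sequence $\langle\Phi_m:m\in\omega\rangle\in V$ of finite sets and every $g\in W$ with $g(m)\in\Phi_m$ for all $m$, there is $\sigma\in V$ with $\sigma(m)\subseteq\Phi_m$, $|\sigma(m)|\le2^m$ and $g(m)\in\sigma(m)$ for all $m$.
\end{definition}

Thus $V$ need not know $g$, but it can name $2^m$ candidates for $g(m)$, however large the sets $\Phi_m$ are.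

\begin{theorem}\label{thm:preserve}
Assume CH in $V$ and let $G\in V$ be a countably infinite Abelian group. There is in $V$ an uncountable $X\subseteq\widehat G$ which is a $\gamma_G$-set in every $W\supseteq V$ with $\omega_1^W=\omega_1^V$ having the Laver property over $V$.
\end{theorem}

For the group $\bigoplus_\omega\mathbb Z/2$ the construction is linear algebra over $\mathbb F_2$, and it separates the two notions already under CH. In the next statement $\widehat G$ carries any compatible metric. The choice does not matter: two compatible metrics $d,d'$ on a compact space are uniformly equivalent, so for each $\varepsilon_k$ there is $\eta_k>0$ such that sets of $d$-diameter less than $\eta_k$ have $d'$-diameter less than $\varepsilon_k$.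

\begin{theorem}\label{thm:CH}
Assume CH and let $G=\bigoplus_\omega\mathbb Z/2$. There is a $\gamma_G$-set which does not have strong measure zero; in particular it is not a $\gamma$-set.
\end{theorem}

Section~\ref{sec:laver} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:preserve}. Section~\ref{sec:idea} shows the idea of the construction in $\bigoplus_\omega\mathbb Z/2$. Section~\ref{sec:criterion} isolates the set-theoretic part of the proof as a criterion valid for all groups, which is then applied to $\bigoplus_\omega\mathbb Z/2$ in Section~\ref{sec:boolean} and to an arbitrary group in Section~\ref{sec:general}.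

\section{$\gamma$-sets and $\gamma_G$-sets compared}\label{sec:compare}

For $X\subseteq\widehat G$, call a sequence $\langle b_k:k\in\omega\rangle$ in $G$ \emph{$X$-null} if $x(b_k)\to0$ in $\mathbb T$ for every $x\in X$.

\begin{lemma}\label{lem:seq}
Let $X\subseteq\widehat G$ separate the points of $G$. Then $X$ is a $\gamma_G$-set if and only if for every $A\subseteq G\setminus\{0\}$ that clusters at $0$ for $X$ there is an $X$-null sequence with terms in $A$.
\end{lemma}

\begin{proof}
If $B$ is as in Definition~\ref{def:gammaG}, any one-to-one enumeration of $B$ is $X$-null. Conversely, let $\langle b_k\rangle$ be $X$-null with terms in $A$ and put $B=\{b_k:k\in\omega\}$. If $B$ were finite, some $b\ne0$ would equal $b_k$ for infinitely many $k$; then $x(b)=0$ for all $x\in X$, and $X$ would not separate points. For $m>0$ and $x\in X$ only finitely many $k$, hence only finitely many $b\in B$, satisfy $\|x(b_k)\|\ge1/m$.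
\end{proof}

A $\gamma$-set handles one cover at a time, while both strong measure zero and convergence to $0$ involve a sequence of finer and finer requirements. The next lemma passes from one to the other: removing a point $z_n$ from the sets of the $n$-th family forces a $\gamma$-cover to use infinitely many families.

\begin{lemma}\label{lem:select}
Let $Y$ be an infinite $\gamma$-set in a metric space, and let $\mathcal U_n$ $(n\ge1)$ be families of open subsets of $Y$ such that every finite $F\subseteq Y$ is, for all but finitely many $n$, contained in a member of $\mathcal U_n$. Then there are $n_0<n_1<\cdots$ and $U_j\in\mathcal U_{n_j}$ such that every point of $Y$ lies in $U_j$ for all but finitely many $j$.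
\end{lemma}

\begin{proof}
Fix distinct points $z_n\in Y$ $(n\ge1)$, and put $\mathcal U_n'=\{U\setminus\{z_n\}:U\in\mathcal U_n\}$ and $\mathcal U'=\bigcup_n\mathcal U'_n$. The members of $\mathcal U'$ are open and different from $Y$. If $F\subseteq Y$ is finite, take $n$ so large that $z_n\notin F$ and $F$ lies in a member of $\mathcal U_n$; then $F$ lies in a member of $\mathcal U'_n$. So $\mathcal U'$ is an open $\omega$-cover and contains a $\gamma$-cover $\mathcal V$. Each $\mathcal V\cap\mathcal U'_n$ is finite, because $z_n$ lies in all but finitely many members of $\mathcal V$ and in no member of $\mathcal U'_n$. Choose $D_0\in\mathcal V$ and $n_0$ with $D_0\in\mathcal U'_{n_0}$. Given $n_j$, choose $D_{j+1}$ in the infinite family $\mathcal V\setminus\bigcup_{n\le n_j}\mathcal U'_n$ and $n_{j+1}$ with $D_{j+1}\in\mathcal U'_{n_{j+1}}$. Then $n_{j+1}>n_j$ and the $D_j$ are distinct members of $\mathcal V$, so each point lies in all but finitely many of them. Take $U_j\in\mathcal U_{n_j}$ with $D_j=U_j\setminus\{z_{n_j}\}$.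
\end{proof}

\begin{lemma}[Gerlits--Nagy]\label{lem:GN}
Every $\gamma$-set of reals has strong measure zero. The same holds for a $\gamma$-set in any metric space.
\end{lemma}

\begin{proof}
Countable sets have strong measure zero, since they are covered by singletons. Let $Y$ be an infinite $\gamma$-set and let $\varepsilon_k>0$ $(k\in\omega)$. Partition $\omega$ into consecutive blocks $K_1,K_2,\dots$ with $|K_n|=n$, and let $\mathcal U_n$ consist of all sets $Y\cap\bigcup_{k\in K_n}I_k$ with $I_k$ open of diameter less than $\varepsilon_k$. A finite set $F$ lies in a member of $\mathcal U_n$ as soon as $n\ge|F|$: assign distinct indices $k\in K_n$ to the points of $F$ and use balls of radius $\varepsilon_k/3$. Lemma~\ref{lem:select} gives $U_j\in\mathcal U_{n_j}$ with $Y\subseteq\bigcup_jU_j$. The blocks $K_{n_j}$ are disjoint, so each index $k$ is used at most once; put $I_k=\emptyset$ for the unused $k$.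
\end{proof}

\begin{proposition}\label{prop:gammaimplies}
Let $Y\subseteq\widehat G$ be a $\gamma$-set and let $E\subseteq\widehat G$ be countable. If $X=Y\cup E$ separates the points of $G$, then $X$ is a $\gamma_G$-set. In particular every countable set that separates points is a $\gamma_G$-set.
\end{proposition}

\begin{proof}
Adding to $E$ one point of $X$, and all of $Y$ if $Y$ is finite, we may write $E=\{u_l:l\in\omega\}$ and assume that $Y$ is infinite or $X=E$. Let $A$ cluster at $0$ for $X$, and for $n\ge1$ let $A_n=\{a\in A:\|u_l(a)\|<1/n\text{ for }l<n\}$. If $X=E$, any choice of $b_n\in A_n$ is $X$-null. If $Y$ is infinite, let $\mathcal U_n=\{Y\cap U_a^n:a\in A_n\}$. Every finite $F\subseteq Y$ lies in a member of each $\mathcal U_n$, by clustering applied to $F\cup\{u_l:l<n\}$. Lemma~\ref{lem:select} gives $n_0<n_1<\cdots$ and $b_j\in A_{n_j}$ such that each $y\in Y$ has $\|y(b_j)\|<1/n_j$ for all large $j$; each $u_l$ has the same property because $b_j\in A_{n_j}$. Apply Lemma~\ref{lem:seq}.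
\end{proof}

\begin{example}\label{ex:boolean}
Let $G=\bigoplus_\omega\mathbb Z/2$, a vector space over $\mathbb F_2$ with basis $e_0,e_1,\dots$. Characters take values in $\{0,\frac12\}$ and are the linear functionals on $G$; the map $x\mapsto\langle x(e_i)\rangle_i$ identifies $\widehat G$ with the Cantor space $\{0,\frac12\}^\omega$.

(i) If $Y$ is an uncountable $\gamma$-set of reals, there is an uncountable $\gamma_G$-set. By Lemma~\ref{lem:GN}, $Y$ is Lebesgue null, so there is a dense set $\{d_i:i\in\omega\}\subseteq\mathbb R\setminus Y$. Send $y\in Y$ to the character with $x_y(e_i)=\frac12$ if $y<d_i$ and $x_y(e_i)=0$ otherwise. This map is injective and continuous, and it carries the basic open sets $Y\cap(d_i,d_j)$ to relatively open sets, so its image is a $\gamma$-set. Add the countably many finitely supported characters, which separate points, and apply Proposition~\ref{prop:gammaimplies}.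

(ii) The whole dual $\widehat G$ is not a $\gamma_G$-set. The set $A=G\setminus\{0\}$ clusters at $0$, because finitely many functionals on an infinite-dimensional space have a common nonzero zero. An infinite $B\subseteq A$ contains an infinite linearly independent set, and some character equals $\frac12$ on all of it.
\end{example}

So the $\gamma_G$-property is a genuine smallness condition, but it is tested only by large open sets: in Example~\ref{ex:boolean}, $U_a^m$ is for $m\ge2$ the trace on $X$ of the subgroup $\{x:x(a)=0\}$, which has index $2$ in $\widehat G$. The proof of Lemma~\ref{lem:GN} needs open sets of small diameter and has no counterpart here. One therefore expects that a forcing which makes all strong measure zero sets countable may leave some uncountable $\gamma_G$-set intact. The work lies in constructing a set for which this can be proved.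

\section{The Laver model}\label{sec:laver}

\emph{Laver forcing} consists of the trees $T\subseteq\omega^{<\omega}$ having a node $s$, comparable with all nodes of $T$, such that every node of $T$ extending $s$ has infinitely many immediate successors in $T$; it is ordered by inclusion. Let $V$ be a model of ZFC+GCH, let $\langle P_\alpha:\alpha\le\omega_2\rangle$ be the countable support iteration of Laver forcing, let $K$ be $P_{\omega_2}$-generic over $V$, and let $W=V[K]$. For $\alpha<\omega_2$ let $V_\alpha=V[K_\alpha]$, where $K_\alpha$ is the induced generic filter on $P_\alpha$. We use the following facts and nothing else about the iteration.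
\begin{enumerate}
\item[(L1)] $P_{\omega_2}$ is proper, so $\omega_1^W=\omega_1^V$.
\item[(L2)] $W$ has the Laver property over $V$: Laver forcing has the Laver property, and the property is preserved by countable support iterations of proper forcings.
\item[(L3)] The Borel Conjecture holds in $W$.
\item[(L4)] Every real of $W$ lies in $V_\alpha$ for some $\alpha<\omega_2$; each $V_\alpha$ satisfies CH; and $W$ is obtained from $V_\alpha$ by a countable support iteration of Laver forcing, so it has the same $\omega_1$ as $V_\alpha$ and has the Laver property over $V_\alpha$.
\end{enumerate}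
For (L1)--(L3) see \cite{Laver} and \cite[Sections 6.3, 7.3, 8.3]{BJ}. Fact (L4) collects standard properties of countable support iterations of proper forcings of size at most $\mathfrak c$ over models of GCH; see the same references and \cite[Ch.~III]{Shelah}.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:preserve}]
By (L3) and Lemma~\ref{lem:GN}, every $\gamma$-set in $W$ is countable. Let $G\in W$ be a countably infinite Abelian group. The existence of an uncountable $\gamma_G$-set depends only on the isomorphism type of $G$, so we may assume that the underlying set of $G$ is $\omega$. The group operation is then a subset of $\omega^3$, that is, a real, and by (L4) we have $G\in V_\alpha$ for some $\alpha<\omega_2$. By (L4), Theorem~\ref{thm:preserve} applies with $V_\alpha$ in place of $V$ and gives $X\in V_\alpha$, uncountable in $V_\alpha$, which is a $\gamma_G$-set in $W$. By CH in $V_\alpha$ there is a bijection in $V_\alpha$ between $X$ and $\omega_1^{V_\alpha}=\omega_1^W$, so $X$ is uncountable in $W$.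

The consistency statement follows, since ZFC+GCH is consistent if ZFC is. For $G=\bigoplus_\omega\mathbb Z/2$, which belongs to $V$, facts (L1)--(L3) suffice.
\end{proof}

It remains to prove Theorems~\ref{thm:preserve} and~\ref{thm:CH}. Note what changes in the passage from $V$ to $W$. The group $G$ has the same elements, each $x\in X$ is still a character, $X$ still separates points and has the same finite subsets. But $W$ has new subsets $A$ of $G$, and each one that clusters at $0$ must contain an $X$-null sequence.

\section{The idea in $\bigoplus_\omega\mathbb Z/2$}\label{sec:idea}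

Cut the basis of $\bigoplus_\omega\mathbb Z/2$ into finite blocks: let $H_m=\mathbb F_2^{d_m}$ with the standard dot product, where the dimensions $d_m\ge1$ are still to be chosen, and let $G=\bigoplus_mH_m$. A linear functional on $H_m$ is the dot product with a unique vector, so $\widehat G$ is identified with $\prod_mH_m$ by
\[
x(a)=\sum_mx(m)\cdot a(m)\in\mathbb F_2\cong\{0,\tfrac12\}\subseteq\mathbb T,
\]
a finite sum since $a$ has finite support. The topology of $\widehat G$ is the product of the discrete topologies on the $H_m$. A sequence $\langle b_k\rangle$ is $X$-null if and only if each $x\in X$ has $x(b_k)=0$ for all large $k$. Let $E=\bigoplus_mH_m\subseteq\widehat G$ be the countable set of finitely supported characters. It separates points, and all sets $X$ below contain it.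

\subsection*{One sequence}
Let $A$ cluster at $0$ for $X\supseteq E$. For each $n$ there is $a_n\in A$ annihilated by the finite set $\bigoplus_{m<n}H_m\subseteq E$, and this says that $a_n(m)=0$ for $m<n$. The sequence is a triangular array:
\[
\begin{array}{c|cccc}
 & H_0 & H_1 & H_2 & \cdots\\ \hline
a_0 & a_0(0) & a_0(1) & a_0(2) & \cdots\\
a_1 & 0 & a_1(1) & a_1(2) & \cdots\\
a_2 & 0 & 0 & a_2(2) & \cdots\\
\vdots & & & & \ddots
\end{array}
\]
Column $m$ has at most $m+1$ nonzero entries. If $x(m)$ is orthogonal to the entries of column $m$ for all $m\ge m_0$, then $x(a_n)=0$ for all $n\ge m_0$: the terms with $m<n$ vanish because $a_n(m)=0$, and those with $m\ge n$ by orthogonality. If $d_m\ge m+2$, the $m+1$ homogeneous equations in column $m$ have a nonzero solution. For instance, with $d_0=2$, $d_1=3$, $a_0=(11,100,\dots)$ and $a_1=(00,011,\dots)$, the solutions are $x(0)\in\{00,11\}$ and $x(1)\in\{000,011\}$. Two choices in every column leave uncountably many characters that annihilate the sequence, and among them one that differs from a prescribed $t\in\prod_mH_m$ in every column. This is the role of $E$: without the triangular shape, the entries of column $m$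 could span $H_m$ and force $x(m)=0$.

\subsection*{All sequences of the ground model}
Under CH this already produces a $\gamma_G$-set in $V$. Take $d_m>(m+1)^2$, list the subsets of $G\setminus\{0\}$ as $\langle A_\alpha:\alpha<\omega_1\rangle$, and construct $x_\beta$ by recursion, writing $X_\beta=E\cup\{x_\alpha:\alpha<\beta\}$. At stage $\beta$, if $A_\beta$ clusters at $0$ for the countable set $X_\beta$, fix a triangular $X_\beta$-null sequence in $A_\beta$. List the countably many sequences fixed so far in type $\omega$, and let $x_\beta(m)$ be orthogonal to column $m$ of the first $m+1$ of them. If $A_\alpha$ clusters at $0$ for the final set $X$, the sequence fixed at stage $\alpha$ is null for $X_\alpha$ by choice and for each $x_\beta$ with $\beta\ge\alpha$ by orthogonality.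

\subsection*{Sequences of the extension}
For $A\in W$ three difficulties arise.

First, a triangular sequence in $A$ need not be in $V$. But column $m$ lies in the finite set $H_m^{m+1}$, so the Laver property gives $\sigma\in V$ that names $2^m$ candidates for column $m$. We list all such $\sigma$ in $V$ as $\langle\sigma_\xi:\xi<\omega_1\rangle$, enlarge $d_m$, and let $x_\beta$ be orthogonal, from some column on, to all candidates named by $\sigma_\xi$, for each $\xi<\beta$.

Second, a sequence chosen to be null for $X_\delta$ is captured by some $\sigma_\xi$, but $\xi$ may exceed $\delta$, and then nothing is known about $x_\beta$ for $\delta\le\beta\le\xi$. We repeat the choice $\omega$ times, obtaining ordinals $\beta_0<\beta_1<\cdots$ and $X_{\beta_k}$-null sequences $\langle a^k_n\rangle_n$ captured by $\sigma_{\xi_k}$ with $\xi_k<\beta_{k+1}$, and we take a diagonal sequence $b_k=a^k_{j(k)}$. It can be made null for $X_\delta$, where $\delta=\sup_k\beta_k$.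

Third, let $\beta\ge\delta$ and let $f_\beta(k)$ be the column from which $x_\beta$ respects $\sigma_{\xi_k}$. Then $x_\beta(b_k)=0$ is guaranteed when $j(k)\ge f_\beta(k)$, so the single function $j$ has to dominate, at all but finitely many $k$, each of the $\aleph_1$ functions $f_\beta$. If every $x_\beta$ went through the ordinals below $\beta$ in an order of its own, we would have no bound on the $f_\beta$. The remedy is to fix, for each $\delta$, one enumeration of $\delta$ that is used by all $x_\beta$ with $\beta\ge\delta$. Then $f_\beta(k)$ is at most the maximum of a number depending only on $(\delta,k)$ and a number depending only on $(\beta,\delta)$. The first is absorbed into $j(k)$, and the second is exceeded for large $k$.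

\section{Coherent slaloms and a criterion}\label{sec:criterion}

We carry this out for an arbitrary group. In this section $V$ satisfies CH, and $G\in V$ is a countably infinite Abelian group. The block $a(m)$ of an element $a$ is replaced by a \emph{code}: we are given in $V$ finite sets $S_m$ and maps $c_m\colon G\to S_m$ $(m\in\omega)$. A \emph{slalom} is a function $\sigma\in V$ on $\omega$ with $\sigma(m)\subseteq S_m^{m+1}$ and $|\sigma(m)|\le2^m$ for all $m$. There are at most continuum many slaloms, so by CH we can list them in $V$ as $\langle\sigma_\xi:\xi<\omega_1\rangle$, with repetitions if necessary. Put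
\[
N_m=(m+1)^32^m .
\]

\begin{lemma}\label{lem:coherent}
In $V$ there are sets $C_\beta(m)\subseteq S_m$ with $|C_\beta(m)|\le N_m$ $(\beta<\omega_1,\ m\in\omega)$, functions $\iota_\delta\colon\delta\to\omega$ $(0<\delta<\omega_1)$ and numbers $\mu(\beta,\delta)\in\omega$ $(0<\delta\le\beta<\omega_1)$ with the following property. If $\xi<\delta\le\beta$, $m\ge\max(\iota_\delta(\xi),\mu(\beta,\delta))$ and $(s_0,\dots,s_m)\in\sigma_\xi(m)$, then $s_0,\dots,s_m\in C_\beta(m)$.
\end{lemma}

\begin{proof}
For $0<\delta<\omega_1$ fix a surjection $e_\delta\colon\omega\to\delta$ and let $\iota_\delta(\xi)=\min\{i:e_\delta(i)=\xi\}$. For $0<\beta<\omega_1$ fix an enumeration $\langle\delta^\beta_l:l\in\omega\rangle$ of $\{\delta:0<\delta\le\beta\}$, repetitions allowed, and let $\mu(\beta,\delta)=\min\{l:\delta^\beta_l=\delta\}$. Let $C_0(m)=\emptyset$, and for $\beta>0$ let $C_\beta(m)$ be the set of all coordinates of all tuples in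
\[
\bigcup\bigl\{\sigma_{e_{\delta}(i)}(m):\ i\le m,\ \delta=\delta^\beta_l\text{ for some }l\le m\bigr\}.
\]
There are $(m+1)^2$ pairs $(l,i)$, each contributes at most $2^m$ tuples, and each tuple has $m+1$ coordinates, so $|C_\beta(m)|\le N_m$. If $\xi,\delta,\beta,m$ are as in the statement, then $l=\mu(\beta,\delta)$ and $i=\iota_\delta(\xi)$ are at most $m$ and satisfy $\delta^\beta_l=\delta$, $e_\delta(i)=\xi$, so $\sigma_\xi(m)$ is one of the sets in the union.
\end{proof}

Fix such $C_\beta(m)$, $\iota_\delta$ and $\mu$. The criterion asks that $x_\beta$ be small on every element $a$ which is small on finitely many fixed characters (the analog of vanishing in the first $n$ blocks) and whose codes from level $n$ on were predicted at stage $\beta$.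

\begin{proposition}\label{prop:criterion}
Suppose that in $V$ we have a countable set $E\subseteq\widehat G$ that separates the points of $G$, finite sets $F_n\subseteq E$ and reals $\varepsilon_n>0$ $(n\in\omega)$, and characters $x_\beta\in\widehat G$ $(\beta<\omega_1)$ such that
\begin{quote}
\emph{(P)} for all $\beta<\omega_1$, $n\in\omega$ and $a\in G$: if $\|q(a)\|<\varepsilon_n$ for all $q\in F_n$ and $c_m(a)\in C_\beta(m)$ for all $m\ge n$, then $\|x_\beta(a)\|\le3\cdot2^{-n}$.
\end{quote}
Then $X=E\cup\{x_\beta:\beta<\omega_1\}$ is a $\gamma_G$-set in every $W\supseteq V$ with $\omega_1^W=\omega_1^V$ having the Laver property over $V$.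
\end{proposition}

\begin{proof}
Property (P) quantifies only over ordinals below $\omega_1^V$, integers and elements of $G$, so it holds in $W$. Work in $W$. For $\delta<\omega_1$ let $X_\delta=E\cup\{x_\beta:\beta<\delta\}$, a nonempty countable set. Let $A\subseteq G\setminus\{0\}$ cluster at $0$ for $X$. By Lemma~\ref{lem:seq} it suffices to find an $X$-null sequence in $A$.

\emph{Step 1: capturing one sequence.} For each $\delta<\omega_1$ there are $a_n\in A$ $(n\in\omega)$ and $\xi<\omega_1$ such that
\begin{enumerate}
\item[(1)] $\|q(a_n)\|<\varepsilon_n$ for all $n$ and all $q\in F_n$;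
\item[(2)] $\langle a_n\rangle$ is $X_\delta$-null;
\item[(3)] $(c_m(a_0),\dots,c_m(a_m))\in\sigma_\xi(m)$ for all $m$.
\end{enumerate}
To see this, write $X_\delta=\{u_l:l\in\omega\}$. Since $A$ clusters at $0$ and $F_n\cup\{u_l:l<n\}$ is a finite subset of $X$, there is $a_n\in A$ on which all members of this set have norm less than $\min(\varepsilon_n,2^{-n})$. This gives (1) and (2). The function $g(m)=(c_m(a_0),\dots,c_m(a_m))$ satisfies $g(m)\in S_m^{m+1}$, and the sequence $\langle S_m^{m+1}:m\in\omega\rangle$ is in $V$. By the Laver property $g(m)\in\sigma(m)$ for all $m$, for some slalom $\sigma$, and $\sigma=\sigma_\xi$ for some $\xi$.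

\emph{Step 2: closing off.} Let $\beta_0=0$. Given $\beta_k<\omega_1$, let $\langle a^k_n:n\in\omega\rangle$ and $\xi_k$ be given by Step 1 for the ordinal $\beta_k$, and put $\beta_{k+1}=\max(\beta_k,\xi_k)+1$. Let $\delta=\sup_k\beta_k$. A countable union of countable ordinals is countable, so $0<\delta<\omega_1^W=\omega_1^V$, and $\iota_\delta$ is defined. Moreover $\xi_k<\delta$ for all $k$, and $X_\delta$ is the increasing union of the sets $X_{\beta_k}$.

\emph{Step 3: the diagonal sequence.} Write $X_\delta=\{u_l:l\in\omega\}$. By (2), for each $k$ there is
\[
j(k)\ge\max\bigl(k,\iota_\delta(\xi_k)\bigr)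
\]
such that $\|u_l(a^k_{j(k)})\|<2^{-k}$ for each of the finitely many $l\le k$ with $u_l\in X_{\beta_k}$. Put $b_k=a^k_{j(k)}\in A$.

\emph{Step 4: $\langle b_k\rangle$ is $X$-null.} Every point of $X$ is in $X_\delta$ or equals $x_\beta$ for some $\beta\ge\delta$. If $u_l\in X_\delta$, then $l\le k$ and $u_l\in X_{\beta_k}$ for all large $k$, and for these $k$ we have $\|u_l(b_k)\|<2^{-k}$. Let $\beta\ge\delta$ and $k\ge\mu(\beta,\delta)$, and put $n=j(k)$. We verify the hypotheses of (P) for $\beta$, $n$ and $a=b_k=a^k_n$. The first is (1). For the second let $m\ge n$. Then $m\ge j(k)\ge\iota_\delta(\xi_k)$ and $m\ge j(k)\ge k\ge\mu(\beta,\delta)$, so by (3) and Lemma~\ref{lem:coherent} all coordinates of $(c_m(a^k_0),\dots,c_m(a^k_m))$ belong to $C_\beta(m)$; since $n\le m$, one of them is $c_m(a^k_n)$. Hence $\|x_\beta(b_k)\|\le3\cdot2^{-j(k)}\le3\cdot2^{-k}$ for all $k\ge\mu(\beta,\delta)$.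
\end{proof}

\begin{remark}\label{rem:hyp}
CH is used to list the slaloms in type $\omega_1$, so that only countably many of them are treated at each stage. The Laver property is used only for (3); it is the only link between the sequences in $A$ and the characters chosen in $V$. The hypothesis $\omega_1^W=\omega_1^V$ is used in Step 2. Under CH in $V$ it follows from the Laver property: if $\omega_1^V$ were countable in $W$, take $\Phi_m=\{0,\dots,2^m\}$, list in $W$ the functions $\sigma\in V$ of Definition~\ref{def:laverprop} as $\sigma^0,\sigma^1,\dots$, and choose $g(m)\in\Phi_m\setminus\sigma^m(m)$; this $g$ is captured by none of them.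
\end{remark}

\section{The group $\bigoplus_\omega\mathbb Z/2$}\label{sec:boolean}

Work in $V$, under CH, with the notation of Section~\ref{sec:idea} and $d_m=N_m+1$. Let $S_m=H_m$ and $c_m(a)=a(m)$, and let $C_\beta(m)\subseteq H_m$ be given by Lemma~\ref{lem:coherent}. By CH list $\prod_mH_m$ as $\langle t^\beta:\beta<\omega_1\rangle$. For $\beta<\omega_1$ and $m\in\omega$ choose $x_\beta(m)\in H_m$ such that
\begin{enumerate}
\item[(a)] $x_\beta(m)\cdot v=0$ for all $v\in C_\beta(m)$;
\item[(b)] $x_\beta(m)\ne t^\beta(m)$.
\end{enumerate}
Condition (a) consists of at most $N_m=d_m-1$ homogeneous linear equations in $d_m$ unknowns. Its solution space has dimension at least $1$, so it contains two vectors, and one of them satisfies (b). Let $X=E\cup\{x_\beta:\beta<\omega_1\}$ with $E=\bigoplus_mH_m$.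

\begin{proof}[Proof of Theorem~\ref{thm:CH}, and of Theorem~\ref{thm:preserve} for $\bigoplus_\omega\mathbb Z/2$]
Let $F_n=\bigoplus_{m<n}H_m\subseteq E$ and $\varepsilon_n=\frac12$. We check (P). Characters take values in $\{0,\frac12\}$, so $\|q(a)\|<\frac12$ for all $q\in F_n$ means that $v\cdot a(m)=0$ for all $m<n$ and $v\in H_m$, that is, $a(m)=0$ for $m<n$. If also $a(m)\in C_\beta(m)$ for $m\ge n$, then by (a) every term of $x_\beta(a)=\sum_mx_\beta(m)\cdot a(m)$ vanishes, and $x_\beta(a)=0$. By Proposition~\ref{prop:criterion}, $X$ is a $\gamma_G$-set in every $W$ as in Theorem~\ref{thm:preserve}. This includes $W=V$, which has the Laver property over itself with $\sigma(m)=\{g(m)\}$.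

We show that $X$ does not have strong measure zero in $V$. Use the compatible metric $d(x,y)=2^{-\min\{m:\,x(m)\ne y(m)\}}$ for $x\neq y$. Suppose that $X\subseteq\bigcup_mI_m$ with $I_m$ of diameter less than $2^{-m}$. Any two points of $I_m$ agree at the coordinates $0,\dots,m$. Let $t(m)$ be the common value at coordinate $m$ of the points of $I_m$, or $0$ if $I_m=\emptyset$. Then $t=t^\beta$ for some $\beta$, and $x_\beta\in I_m$ for some $m$, so $x_\beta(m)=t^\beta(m)$, contrary to (b).

By Lemma~\ref{lem:GN}, $X$ is not a $\gamma$-set in $V$, which proves Theorem~\ref{thm:CH}. Since countable sets have strong measure zero, $X$ is uncountable in $V$, which completes the proof of Theorem~\ref{thm:preserve} for this group.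
\end{proof}

With (L1)--(L3) this already answers the Question. In the Laver model $X$ is an uncountable $\gamma_G$-set, although every $\gamma$-set is countable there.

\section{Arbitrary countable Abelian groups}\label{sec:general}

A general group has no blocks and no dot product. To see what replaces them, read the linear algebra of Section~\ref{sec:boolean} as a counting argument: $H_m$ has $2^{N_m+1}$ vectors, there are only $2^{N_m}$ patterns of dot products with $N_m$ given vectors, so two vectors $r\ne r'$ have the same pattern, and $r-r'$ is a nonzero solution of (a). This argument survives. We replace $H_m$ by a large finite set $R_m$ of characters and let the code of $a$ at level $m$ record the values $r(a)$, $r\in R_m$, to precision $2^{-m}$. The character $x_\beta$ will be an infinite sum of differences $r-r'$, one from each $R_m$. For $\bigoplus_\omega\mathbb Z/2$ such sums make sense because each $a$ has finite support; in general we make them converge by taking the members of $R_m$ close to each other on the first $m+1$ elements of $G$.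

\begin{proof}[Proof of Theorem~\ref{thm:preserve}]
Work in $V$, and let $G=\{g_i:i\in\omega\}$.

\emph{Characters.} The set $\widehat G$ separates points: for $g\ne0$ the cyclic group generated by $g$ has a character that is nonzero at $g$, and it extends to $G$ because $\mathbb T$ is divisible. Also $\widehat G$ is infinite. Otherwise, with $N=|\widehat G|$, every character $x$ satisfies $Nx=0$ and takes values in the finite subgroup $Z=\{t\in\mathbb T:Nt=0\}$, so $g\mapsto\langle x(g)\rangle_{x\in\widehat G}$ embeds $G$ into the finite set $Z^{\widehat G}$.

\emph{Blocks.} Partition $\mathbb T$ into $2^m$ half-open arcs of length $2^{-m}$, and let $[t]_m\in\{0,\dots,2^m-1\}$ be the index of the arc containing $t$. Then $[t]_m=[t']_m$ implies $\|t-t'\|<2^{-m}$. The map $x\mapsto([x(g_0)]_m,\dots,[x(g_m)]_m)$ takes finitely many values on the infinite set $\widehat G$, so it is constant on some finite set $R_m\subseteq\widehat G$ with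
\[
|R_m|>(2^m)^{N_m}.
\]
Let $Q_m=\{r-r':r,r'\in R_m\}$, a finite set containing $0$. For $q\in Q_m$ and $i\le m$ we have $\|q(g_i)\|<2^{-m}$. Consequently, if $q_m\in Q_m$ for all $m$, then $\sum_m\|q_m(g)\|<\infty$ for every $g\in G$. The series $\sum_mq_m(g)$ then converges in the complete group $\mathbb T$; its sum is a pointwise limit of homomorphisms, so it defines a character $\sum_mq_m\in\widehat G$; and $\|\sum_mq_m(g)\|\le\sum_m\|q_m(g)\|$.

\emph{Codes.} Let $S_m$ be the finite set of functions $\psi\colon R_m\to\{0,\dots,2^m-1\}$, let $c_m(a)\in S_m$ be the function $r\mapsto[r(a)]_m$, and let $C_\beta(m)\subseteq S_m$ be given by Lemma~\ref{lem:coherent}. Fix $\beta<\omega_1$ and $m\in\omega$. The map $r\mapsto\langle\psi(r):\psi\in C_\beta(m)\rangle$ on $R_m$ takes at most $(2^m)^{N_m}<|R_m|$ values, so there are $r\ne r'$ in $R_m$ with $\psi(r)=\psi(r')$ for all $\psi\in C_\beta(m)$. Put $p^\beta_m=r-r'\in Q_m\setminus\{0\}$. If $c_m(a)\in C_\beta(m)$, then $[r(a)]_m=[r'(a)]_m$, and therefore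
\begin{equation}\label{eq:small}
c_m(a)\in C_\beta(m)\quad\Longrightarrow\quad\|p^\beta_m(a)\|<2^{-m}.
\end{equation}

\emph{Uncountably many subsums.} The sum $\sum_mp^\beta_m$ might coincide with a character chosen at an earlier stage. But \eqref{eq:small} remains true when $p^\beta_m$ is replaced by $0$, so every subsum $s_I=\sum_{m\in I}p^\beta_m$, $I\subseteq\omega$, serves equally well. We show that there are uncountably many of them. Let $m_0=0$. Given $m_i$, pick $h_i\in G$ with $p^\beta_{m_i}(h_i)\ne0$ and, using $\sum_m\|p^\beta_m(h_i)\|<\infty$, pick $m_{i+1}>m_i$ with
\[
\sum_{m\ge m_{i+1}}\|p^\beta_m(h_i)\|<\|p^\beta_{m_i}(h_i)\|.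
\]
Let $I\ne J$ be subsets of $\{m_i:i\in\omega\}$, and let $m_i$ be the least element of their symmetric difference. The terms with $m<m_i$ cancel in $s_I-s_J$, no $m$ strictly between $m_i$ and $m_{i+1}$ occurs, and each $p^\beta_m$ with $m\ge m_{i+1}$ occurs with coefficient $0$ or $\pm1$. Hence $(s_I-s_J)(h_i)=\pm p^\beta_{m_i}(h_i)+\rho$ with $\|\rho\|<\|p^\beta_{m_i}(h_i)\|$, and $s_I\ne s_J$.

\emph{The set $X$.} By recursion on $\beta<\omega_1$ choose $I_\beta\subseteq\omega$ such that $x_\beta=\sum_{m\in I_\beta}p^\beta_m$ is not in the countable set $\{x_\alpha:\alpha<\beta\}$. Let $E\subseteq\widehat G$ be a countable set that contains $\bigcup_mQ_m$ and, for each $g\ne0$, a character not vanishing at $g$. The set $X=E\cup\{x_\beta:\beta<\omega_1\}$ is uncountable because the $x_\beta$ are distinct.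

\emph{Property (P).} Let $F_n=\bigcup_{m<n}Q_m\subseteq E$ and $\varepsilon_n=2^{-n}/(n+1)$. Suppose that $\|q(a)\|<\varepsilon_n$ for all $q\in F_n$ and $c_m(a)\in C_\beta(m)$ for all $m\ge n$. The terms $p^\beta_m$ with $m<n$ belong to $F_n$, and those with $m\ge n$ are bounded by \eqref{eq:small}, so
\[
\|x_\beta(a)\|\le\sum_{m<n}\|p^\beta_m(a)\|+\sum_{m\ge n}\|p^\beta_m(a)\|\le n\cdot\frac{2^{-n}}{n+1}+\sum_{m\ge n}2^{-m}\le2^{-n}+2\cdot2^{-n}=3\cdot2^{-n}.
\]
By Proposition~\ref{prop:criterion}, $X$ is a $\gamma_G$-set in every $W\supseteq V$ with $\omega_1^W=\omega_1^V$ having the Laver property over $V$.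
\end{proof}

By Section~\ref{sec:laver}, this also completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{BJ}
T. Bartoszy\'nski and H. Judah, \emph{Set Theory: On the Structure of the Real Line}, 1995.

\bibitem{Laver}
R. Laver, \emph{On the consistency of Borel's conjecture}, Acta Math. 137 (1976).

\bibitem{precompact}
\emph{Precompact Fr\'echet topologies on Abelian groups},
\texttt{https://www.matmor.unam.mx/\textasciitilde michael/reprints\_files/precompact-groups.pdf}

\bibitem{Shelah}
S. Shelah, \emph{Proper and Improper Forcing}.

\end{thebibliography}
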